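\title{The resurgence of an ideal in a regular ring is smaller than its big height}

\begin{abstract}
Let $I$ be a proper nonzero ideal without embedded primes in a regular ring containing a field, and let $h$ be its big height. The containments $I^{(hn)}\subseteq I^n$ show that the resurgence $\rho(I)=\sup\{a/b : I^{(a)}\not\subseteq I^b\}$ is at most $h$. We prove that $\rho(I)<h$ whenever $h\ge2$, and that no bound $h-\delta$ with $\delta>0$ depending only on $h$ is possible. The theorem is reduced to a strict inequality for one discrete valuation. That inequality is proved by restricting to a formal surface through the valuation and using Frobenius powers; characteristic zero follows by reduction modulo $p$.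
\end{abstract}

\section{Introduction}

Rings are commutative with identity. A ring is \emph{regular} if it is Noetherian and its localizations at prime ideals are regular local rings. For an ideal $I$ of a Noetherian ring $R$ we write $\operatorname{Ass}(I)$ for the set of associated primes of $R/I$, and we say that $I$ has \emph{no embedded primes} if every associated prime of $I$ is minimal over $I$. Radical ideals have this property. For such an ideal the $n$-th \emph{symbolic power} is
\[
I^{(n)}=\bigcap_{P\in\operatorname{Ass}(I)}\bigl(I^nR_P\cap R\bigr),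
\]
where $I^nR_P\cap R$ denotes the preimage of $I^nR_P$ in $R$. The \emph{big height} of $I$ is the largest height of an associated prime of $I$.

If $I$ is radical, then $IR_P=PR_P$ for $P\in\operatorname{Ass}(I)$, so $I^{(n)}$ consists of the elements that vanish to order at least $n$ at the generic point of every component of $V(I)$. The ordinary power $I^n$ is contained in $I^{(n)}$ and can be smaller. For the three coordinate axes, $I=(x_1x_2,x_1x_3,x_2x_3)\subseteq F[x_1,x_2,x_3]$, the cubic $x_1x_2x_3$ vanishes to order two along each axis and so lies in $I^{(2)}$, while $I^2$ is generated in degree four. One therefore asks for which positive integers $a,b$ the containment $I^{(a)}\subseteq I^b$ holds. The \emph{resurgence} of Bocci and Harbourne,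
\[
\rho(I)=\sup\Bigl\{\frac ab\ \Big|\ a,b\ge1,\ I^{(a)}\not\subseteq I^b\Bigr\},
\]
is the slope above which containment always holds.

Let $R$ be a regular ring containing a field and let $I$ have no embedded primes and big height $h\ge1$. By a theorem of Ein--Lazarsfeld--Smith, Hochster--Huneke and Ma--Schwede,
\begin{equation}\label{eq:containment}
I^{(hn)}\subseteq I^n\qquad\text{for all }n\ge1 .
\end{equation}
Symbolic powers decrease, so $I^{(a)}\subseteq I^b$ for $a\ge hb$, and $\rho(I)\le h$. On the other hand $I^{(a)}\not\subseteq I^b$ for $a<b$. Indeed, otherwise $I^aR_P=I^{a+1}R_P$ at an associated prime $P$ of height $h$, so $I^aR_P=0$ by Nakayama's lemma; this is impossible, since $I^aR_P$ is primary to the nonzero maximal ideal of the domain $R_P$. Taking $b=a+1$ gives $\rho(I)\ge1$. Thus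
\[
1\le\rho(I)\le h .
\]
The lower bound is attained for every $h$: the ideal $I=(x_1,\dots,x_h)\subseteq F[x_1,\dots,x_h]$ is maximal, so $I^{(n)}=I^n$ and $\rho(I)=1$. For $h=1$ the two bounds coincide. The following question about the upper bound is posed in \cite{thesis}.

\medskip
\noindent\textbf{Question.} \emph{Let $h\ge2$. Is there a proper nonzero radical ideal $I$ of big height $h$ in a regular ring containing a field such that $\rho(I)=h$?}
\medskip

No single non-containment decides the matter. By \eqref{eq:containment}, $I^{(a)}\not\subseteq I^b$ forces $a/b\le h-1/b$, so $\rho(I)=h$ holds exactly when there are non-containments $I^{(a_i)}\not\subseteq I^{b_i}$ with $b_i\to\infty$ and $a_i/b_i\to h$. There are radical ideals whose resurgence is arbitrarily close to $h$ (Theorem~\ref{thm:complements}(b)), which might suggest that $h$ is attained. In those examples, however, the lower bound for the resurgence approaches $h$ only as the number of variables grows, which suggests that each fixed ideal leaves a gap of its own. The second guess is correct, and the ideal need not be radical.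

\begin{theorem}\label{thm:main}
Let $R$ be a regular ring containing a field, and let $I$ be a proper nonzero ideal with no embedded primes (for example, a radical ideal) of big height $h\ge2$. Then $\rho(I)<h$.
\end{theorem}

The proof tests containments with valuations. Let $R$ be a domain and let $v\colon\operatorname{Frac}(R)^*\to\mathbb Z$ be a discrete valuation with $v\ge0$ on $R$; put $v(0)=\infty$. For a nonzero ideal $J$ let $v(J)=\min_{x\in J}v(x)$. The minimum is attained on any generating set, so $v(JJ')=v(J)+v(J')$. For a proper nonzero ideal $I$ without embedded primes let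
\[
w_v(I)=\inf_{k\ge1}\frac{v(I^{(k)})}{k}.
\]
Thus $v(I)$ is the rate at which $v$ grows along ordinary powers, and $w_v(I)$ is the corresponding rate for symbolic powers.

\begin{theorem}\label{thm:val}
Let $R$ be a regular domain containing a field, let $h\ge2$, and let $I$ be a proper nonzero ideal with no embedded primes, all of whose associated primes have height at most $h$. Let $v\colon\operatorname{Frac}(R)^*\to\mathbb Z$ be a discrete valuation with $v\ge0$ on $R$ and $v(I)>0$. Then $v(I)<h\,w_v(I)$.
\end{theorem}

The hypothesis $h\ge2$ cannot be dropped: for $I=(x)\subseteq F[x]$ and $v$ the order of vanishing at $0$ we have $I^{(k)}=(x^k)$ and $v(I)=w_v(I)=1$.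

\begin{theorem}\label{thm:complements}
\begin{enumerate}
\item[(a)] In the setting of Theorem~\ref{thm:main}, for every integer $C\ge0$ we have $I^{(hn-C)}\subseteq I^n$ for all $n\gg0$.
\item[(b)] For every $h\ge2$ and $\delta>0$ there is a squarefree monomial ideal $I$ of big height $h$ with $\rho(I)>h-\delta$. So no bound $h-\delta$ with $\delta>0$ depending only on $h$ is possible in Theorem~\ref{thm:main}.
\end{enumerate}
\end{theorem}

Section~\ref{sec:valuations} derives Theorems~\ref{thm:main} and~\ref{thm:complements} from Theorem~\ref{thm:val}. Section~\ref{sec:example} shows the idea behind Theorem~\ref{thm:val} on the three coordinate axes, and Section~\ref{sec:frobenius} isolates that argument as an inequality in characteristic $p$. Sections~\ref{sec:reduction}--\ref{sec:datum} build the input for the inequality from $R$, $I$ and $v$, and Section~\ref{sec:char0} transports this input from characteristic $0$ to characteristic $p$.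

\section{Containments and valuations}\label{sec:valuations}

We first record the properties of symbolic powers that depend on the absence of embedded primes.

\begin{lemma}\label{lem:basic}
Let $I$ be a proper ideal without embedded primes in a Noetherian ring $R$.
\begin{enumerate}
\item[(a)] For $P\in\operatorname{Ass}(I)$ the ideal $I^nR_P\cap R$ is $P$-primary. Moreover $I^{(1)}=I$, $I^n\subseteq I^{(n)}$, $I^{(n+1)}\subseteq I^{(n)}$ and $I^{(a)}I^{(b)}\subseteq I^{(a+b)}$.
\item[(b)] If $Q\supseteq I$ is prime, then $IR_Q$ has no embedded primes, its associated primes are the $PR_Q$ with $P\in\operatorname{Ass}(I)$ and $P\subseteq Q$, and $(IR_Q)^{(n)}=I^{(n)}R_Q$.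
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $P$ is minimal over $I$, the radical of $I^nR_P$ is the maximal ideal of $R_P$. So $I^nR_P$ is primary, and so is its preimage. The primary component of $I$ at a minimal prime $P$ is $IR_P\cap R$, and all components of $I$ are of this kind, so $I^{(1)}=I$. The three inclusions hold in each $R_P$.

(b) Associated primes localize, which gives the first two statements. Localization commutes with the finite intersection that defines $I^{(n)}$. The $P$-primary ideal $I^nR_P\cap R$ extends to $R_Q$ if $P\not\subseteq Q$ and to $I^nR_P\cap R_Q$ if $P\subseteq Q$.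
\end{proof}

A valuation can certify that a containment fails, and this bounds the resurgence from below.

\begin{lemma}\label{lem:lower}
Let $I$ be a proper nonzero ideal without embedded primes in a Noetherian domain $R$, and let $v$ be a discrete valuation with $v\ge0$ on $R$ and $v(I)>0$. Then $\rho(I)\ge k\,v(I)/v(I^{(k)})$ for every $k\ge1$.
\end{lemma}

\begin{proof}
Let $e=v(I^{(k)})$; then $e\ge v(I)>0$ because $I^{(k)}\subseteq I$. Choose $f\in I^{(k)}$ with $v(f)=e$. For $m\ge1$ put $b_m=\lfloor me/v(I)\rfloor+1$. Then $f^m\in I^{(km)}$ and $v(f^m)=me<b_mv(I)=v(I^{b_m})$, so $I^{(km)}\not\subseteq I^{b_m}$. As $m\to\infty$, the ratio $km/b_m$ tends to $k\,v(I)/e$.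
\end{proof}

The lemma says $v(I)\le\rho(I)\,w_v(I)$ when $\rho(I)$ is finite. So \eqref{eq:containment} already gives $v(I)\le h\,w_v(I)$, and the whole content of Theorem~\ref{thm:val} is that the inequality is strict. It also shows that strictness is necessary for $\rho(I)<h$.

\begin{proof}[Proof of Theorem~\ref{thm:complements}(b)]
Let $F$ be a field, $d\ge h\ge2$ and $R=F[x_1,\dots,x_d]$. For a subset $A\subseteq\{1,\dots,d\}$ with $h$ elements let $P_A=(x_i:i\in A)$, and let $I=\bigcap_{|A|=h}P_A$. This is a squarefree monomial ideal, and its associated primes are the $P_A$, all of height $h$. We have $IR_{P_A}=P_AR_{P_A}$. Also $P_A^nR_{P_A}\cap R=P_A^n$, because the lowest degree in the variables $x_i$, $i\in A$, is additive on products and vanishes outside $P_A$. Hence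
\begin{equation}\label{eq:star}
I^{(n)}=\bigcap_{|A|=h}P_A^n .
\end{equation}
Let $v(f)$ be the lowest degree of a monomial in $f$, that is, the order of vanishing at the origin. A monomial lies in $I$ exactly when it involves a variable from every $A$, that is, when it omits at most $h-1$ variables; so $v(I)=d-h+1$. The product $x_1\cdots x_d$ lies in every $P_A^h$, so $v(I^{(h)})\le d$. Lemma~\ref{lem:lower} with $k=h$ gives
\[
\rho(I)\ge\frac{h(d-h+1)}{d}=h-\frac{h(h-1)}{d},
\]
and this exceeds $h-\delta$ as soon as $d>h(h-1)/\delta$.
\end{proof}

Thus the supremum of $\rho$ over ideals of big height $h$ equals $h$, and by Theorem~\ref{thm:main} it is not attained for $h\ge2$.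

For an upper bound on $\rho(I)$, valuations must certify that a containment holds. They detect membership not in $I^b$ but in its integral closure $\overline{I^b}$, the ideal of all $x\in R$ that satisfy an equation $x^m+r_1x^{m-1}+\dots+r_m=0$ with $r_i\in(I^b)^i$. Two standard facts make this enough.

\smallskip
\noindent\emph{Rees valuations} \cite[Thm.~10.2.2]{HS}. Let $I$ be a proper nonzero ideal of a Noetherian domain $R$. There are finitely many discrete valuations $v_1,\dots,v_r$ of rank one of $\operatorname{Frac}(R)$, nonnegative on $R$ and with $v_j(I)>0$, such that $\overline{I^n}=\{x\in R: v_j(x)\ge n\,v_j(I)\text{ for all }j\}$ for all $n\ge1$.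

\smallskip
\noindent\emph{The Brian\c{c}on--Skoda theorem} (Lipman--Sathaye). If $R$ is regular and $I$ is generated by $\ell$ elements, then $\overline{I^{b+\ell-1}}\subseteq I^b$ for all $b\ge1$.
\smallskip

The first fact turns the strict inequalities of Theorem~\ref{thm:val} into one constant below $h$, because only finitely many valuations are involved. The second costs a shift $\ell-1$ that does not depend on $b$ and is negligible for large $b$. The finitely many small $b$ are covered by \eqref{eq:containment}.

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:val}]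
A regular ring is a finite product $R=\prod R_i$ of regular domains. Each $R_i$ contains a field, and $I=\prod I_i$. The associated primes of $I$ come from those of the proper ideals among the $I_i$, with the same localizations. So powers, symbolic powers and containments are computed factor by factor, where a factor $I_i=R_i$ contributes $R_i$ to both $I^{(a)}$ and $I^b$, and a factor $I_i=0$ contributes $0$ to both. Hence $\rho(I)$ is the maximum of the $\rho(I_i)$ over the indices with $0\ne I_i\ne R_i$; such an index exists because $h>0$. Each of these $I_i$ has no embedded primes and big height $h_i$ with $1\le h_i\le h$, and $I_i^{(hb)}\subseteq I_i^{(h_ib)}\subseteq I_i^b$ by \eqref{eq:containment}. It therefore suffices to prove $\rho(I)<h$ when $R$ is a domain, all associated primes of $I$ have height at most $h$, and $I^{(hb)}\subseteq I^b$ for all $b$.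

Let $v_1,\dots,v_r$ be the Rees valuations of $I$ and let $I$ be generated by $\ell$ elements. By Theorem~\ref{thm:val}, $w_{v_j}(I)>0$ for all $j$ and
\[
\theta:=\max_j\frac{v_j(I)}{w_{v_j}(I)}<h .
\]
For all $a$ and $j$ we have $v_j(I^{(a)})\ge a\,w_{v_j}(I)\ge(a/\theta)\,v_j(I)$. So $a\ge\theta(b+\ell-1)$ implies $I^{(a)}\subseteq\overline{I^{b+\ell-1}}\subseteq I^b$. Equivalently,
\[
I^{(a)}\not\subseteq I^b\quad\Longrightarrow\quad\frac ab<\theta\Bigl(1+\frac{\ell-1}{b}\Bigr).
\]
Fix $b_0$ with $\theta':=\theta(1+(\ell-1)/b_0)<h$, and suppose $I^{(a)}\not\subseteq I^b$. If $b\ge b_0$, then $a/b<\theta'$. If $b<b_0$, then $a\le hb-1$, so $a/b\le h-1/b<h-1/b_0$. Hence $\rho(I)\le\max(\theta',h-1/b_0)<h$.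
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(a)]
If $n>C/(h-\rho(I))$, then $(hn-C)/n>\rho(I)\ge1$. So $hn-C\ge1$, and $I^{(hn-C)}\subseteq I^n$ by the definition of $\rho(I)$.
\end{proof}

\section{The idea: three coordinate axes}\label{sec:example}

Let $F$ be a field of characteristic $p>0$ and let $q$ run through the powers of $p$. For an ideal $J$ in a ring of characteristic $p$, the \emph{Frobenius power} $J^{[q]}$ is the ideal generated by all $x^q$ with $x\in J$; since $(x+x')^q=x^q+x'^q$, it is generated by the $q$-th powers of any set of generators of $J$. Let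
\[
R=F[x_1,x_2,x_3],\qquad I=(x_1x_2,x_1x_3,x_2x_3)=(x_1,x_2)\cap(x_1,x_3)\cap(x_2,x_3),
\]
so $h=2$, and let $v$ be the order of vanishing at the origin, so $v(I)=2$. Theorem~\ref{thm:val} asserts $w_v(I)>1$. Here the exact value is available: by \eqref{eq:star}, $x_1^{a_1}x_2^{a_2}x_3^{a_3}\in I^{(k)}$ if and only if $a_i+a_j\ge k$ for $i\ne j$; adding the three inequalities gives degree at least $3k/2$, with equality for $x_1x_2x_3\in I^{(2)}$. So $w_v(I)=3/2$. We now prove the weaker bound $w_v(I)\ge4/3$ by a method that generalizes. Fix $f\in I^{(k)}$ with $f\neq0$ and let $e=v(f)$; we want $e/k\ge4/3$.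

\smallskip
\noindent\emph{Symbolic powers lie in Frobenius powers.} A monomial of degree $2q-1$ in two variables is divisible by the $q$-th power of one of them, so $(x_i,x_j)^{2q-1}\subseteq(x_i^q,x_j^q)$. A monomial lies in all three ideals $(x_i^q,x_j^q)$ exactly when two of its exponents are at least $q$, that is, when it lies in $I^{[q]}$. Hence $I^{(m)}\subseteq I^{[q]}$ for $m\ge2q-1$.

\smallskip
\noindent\emph{The valuation alone gives no gain.} For $n=\lceil(2q-1)/k\rceil$ we get $f^n\in I^{(kn)}\subseteq I^{[q]}$, so $ne\ge q\,v(I)=2q$, and $e/k\ge1$ in the limit. This is the non-strict bound. To improve it we want a smaller $n$. For $G\in I^L$ we have $f^nG\in I^{(kn+L)}$, so $f^nG\in I^{[q]}$ already for $kn\ge2q-1-L$. But $G$ has value at least $2L$, and applying $v$ yields at best $ne+2L\ge2q$. With $L\approx\lambda q$ this reads $e/k\ge(2-2\lambda)/(2-\lambda)$, which is at most $1$. We need a factor $G$ that lowers $n$ and costs nothing, and for this $G$ must be measured in a direction that $v$ does not see.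

\smallskip
\noindent\emph{A surface through the valuation.} View $v$ as the order of vanishing along a curve. Let $K=F(u_2,u_3)$ be a rational function field and let $\gamma\colon R\to K[[t]]$ send $x_1,x_2,x_3$ to $t,u_2t,u_3t$. A nonzero form $g$ of degree $j$ goes to $g(1,u_2,u_3)t^j\ne0$, so $\operatorname{ord}_t\gamma(f)=v(f)$. Thicken the curve to a surface:
\[
\beta\colon R\to B=K[[t,y]],\qquad x_1\mapsto t+y,\quad x_2\mapsto u_2t+y,\quad x_3\mapsto u_3t+y .
\]
Modulo $y$, the map $\beta$ is $\gamma$. The three linear forms $l_i=\beta(x_i)$ are pairwise non-proportional. At a nonzero point of $K^2$ where $l_i$ vanishes, only one of the products $l_1l_2,l_1l_3,l_2l_3$ is nonzero, so these products are linearly independent and span all quadratic forms in $t,y$. Thus $\beta(I)B=(t,y)^2$. We keep two consequences: $\beta(I)\subseteq(t^2,y)B$ and $y^2\in\beta(I)B$.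

\smallskip
\noindent\emph{The free factor.} Let $L=\lfloor(q-1)/2\rfloor$ and $n=\lceil(2q-1-L)/k\rceil$. Then $y^{2L}$ is a $B$-linear combination of elements $\beta(G)$ with $G\in I^L$, so
\[
\beta(f)^n\,y^{2L}\in\beta(I^{[q]})B\subseteq(t^{2q},y^q)B .
\]
Expand in powers of $y$ with coefficients in $K[[t]]$. On the left the coefficient of $y^{2L}$ is $\gamma(f)^n$, of order $en$. Since $2L<q$, the coefficient of $y^{2L}$ in any element of $(t^{2q},y^q)B$ is divisible by $t^{2q}$. So $en\ge2q$, exactly as before, but now $n/q\to3/(2k)$. Therefore $e/k\ge4/3$.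

\smallskip
The gain comes from the shape of the Frobenius power: the ideal $(t^{2q},y^q)$ does not notice multiplication by $y^{i}$ for $i<q$. The surface has to be chosen with care. For $x_1\mapsto t$, $x_2\mapsto u_2t$, $x_3\mapsto u_3t+y$ the surface contains the $x_3$-axis, the ideal $I$ extends to $(t^2,ty)$, and no power of $y$ is available. A good surface meets $V(I)$ only in the closed point, and this is possible because $V(I)$ has codimension two.

\section{An inequality in characteristic $p$}\label{sec:frobenius}

We want to run the argument of Section~\ref{sec:example} in general, and in a form that survives reduction modulo $p$. Two changes are needed. First, the components of $I$ need not be generated by $h$ elements. We use instead an ideal $Z=(z_1,\dots,z_h)\subseteq I$ with $I^{s+1}=ZI^s$ at the generic points of $V(I)$. Second, localizing at these generic points is not a finite amount of data. We replace it by one denominator $c$. The power of $c$ that the argument needs grows linearly in $q$ and is at most $c^{(2h+1)q}$, so the single colon ideal $I:c^{2h+1}$ controls all $q$ at once. In the ring $R$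 of Theorem~\ref{thm:val} this colon ideal equals $I$. In a finitely generated model of $R$ we lose control of the associated primes, and so condition (T5) below is imposed on the colon ideal rather than on $I$.

\begin{definition}\label{def:datum}
Let $h,k,M,N\ge1$ and $e,s\ge0$ be integers. A \emph{test datum of type $(h,k,s,e,N,M)$} consists of a ring homomorphism $\beta\colon A\to E$, an ideal $I\subseteq A$, elements $c,f,z_1,\dots,z_h\in A$ and elements $y,t\in E$ such that, with $Z=(z_1,\dots,z_h)$:
\begin{enumerate}
\item[(T1)] $Z\subseteq I$, $\ cf\in I^k$ and $cI^{s+1}\subseteq ZI^s$;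
\item[(T2)] $y$ is a nonzerodivisor on $E$, $t$ is a nonzerodivisor on $E/yE$, and $(y,t)E\ne E$;
\item[(T3)] $\beta(f)=\varepsilon t^e+y\eta$ with $\varepsilon,\eta\in E$ and $\varepsilon$ a unit;
\item[(T4)] $y^M\in\beta(I)E$;
\item[(T5)] $\beta(I:c^{2h+1})\subseteq(t^N,y)E$.
\end{enumerate}
\end{definition}

In the application $e=v(f)$ and $N=v(I)$. The example had $h=M=N=2$.

The regularity of $A$ enters through Kunz's theorem: on a regular ring $A$ of characteristic $p$ the Frobenius map $x\mapsto x^p$ is flat. For a flat map $\varphi\colon A\to A'$, tensoring the injection $A/(J:x)\xrightarrow{\,x\,}A/J$ with $A'$ gives $JA':\varphi(x)=(J:x)A'$. Applied to $\varphi(x)=x^q$, this says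
\begin{equation}\label{eq:kunz}
J^{[q]}:x^q=(J:x)^{[q]} .
\end{equation}

\begin{lemma}\label{lem:key}
If there is a test datum of type $(h,k,s,e,N,M)$ in which $A$ is a regular ring of prime characteristic $p$, then
\[
N\le\frac ek\Bigl(h-\frac1M\Bigr).
\]
\end{lemma}

\begin{proof}
Suppose $\frac ek(h-\frac1M)<N$. For a power $q$ of $p$ put
\[
L=\Bigl\lfloor\frac{q-1}{M}\Bigr\rfloor,\qquad n=\Bigl\lceil\frac{hq+s-L}{k}\Bigr\rceil,\qquad m=kn+L-s .
\]
Then $ML\le q-1$ and $L\ge(q-M)/M=q/M-1$. From $hq+s-L\le kn<hq+s-L+k$ we get $n\ge1$, $hq\le m<hq+k$ and $n\le kn<hq+s+k$. Hence $n+m<2hq+s+2k$, and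
\[
en\le\frac ek(hq+s-L)+e\le q\cdot\frac ek\Bigl(h-\frac1M\Bigr)+\frac ek(s+1)+e .
\]
Fix $q$ so large that $n+m\le(2h+1)q$ and $en<Nq$.

\smallskip
\noindent\emph{Step 1: $f^nI^L\subseteq(I:c^{2h+1})^{[q]}$.} For $i\ge1$ we have $c^iI^{s+i}=c^{i-1}I^{i-1}\cdot cI^{s+1}\subseteq Z\cdot c^{i-1}I^{s+i-1}$, so $c^mI^{s+m}\subseteq Z^mI^s\subseteq Z^m$ by induction. A monomial of degree $m\ge hq>h(q-1)$ in $z_1,\dots,z_h$ has an exponent at least $q$, so $Z^m\subseteq(z_1^q,\dots,z_h^q)\subseteq I^{[q]}$. Now let $G\in I^L$. By (T1), $c^nf^nG\in I^{kn+L}=I^{s+m}$, so $c^{n+m}f^nG\in I^{[q]}$, and therefore $(c^{2h+1})^qf^nG\in I^{[q]}$. By \eqref{eq:kunz}, $f^nG\in(I:c^{2h+1})^{[q]}$.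

\smallskip
\noindent\emph{Step 2: passing to $E$.} The ring $E$ is an $A$-algebra, so $p=0$ in $E$, and (T5) gives $\beta\bigl((I:c^{2h+1})^{[q]}\bigr)\subseteq(t^{Nq},y^q)E$. By (T4), $y^{ML}\in\beta(I^L)E$. With Step 1 and $ML+1\le q$ we obtain
\[
\beta(f)^ny^{ML}\in(t^{Nq},y^q)E\subseteq(t^{Nq},y^{ML+1})E .
\]
By (T3), $\beta(f)^n\equiv\varepsilon^nt^{en}$ modulo $y$ with $\varepsilon$ a unit. So there are $r,r'\in E$ with
\begin{equation}\label{eq:relation}
t^{en}y^{ML}=t^{Nq}r+y^{ML+1}r' .
\end{equation}

\noindent\emph{Step 3: cancellation.} This replaces the comparison of coefficients in the example. Since $y$ is a nonzerodivisor, the sequences $0\to E/yE\xrightarrow{\,y^i\,}E/y^{i+1}E\to E/y^iE\to0$ are exact, and induction on $i$ shows that $t$ is a nonzerodivisor on every $E/y^iE$. By \eqref{eq:relation}, $t^{Nq}r\in y^{ML}E$, so $r=y^{ML}r''$ for some $r''$. Canceling $y^{ML}$ in \eqref{eq:relation} gives $t^{en}=t^{Nq}r''+yr'$. Canceling $t^{en}$ in $E/yE$ gives $1\equiv t^{Nq-en}r''$ modulo $y$, with $Nq-en>0$. Thus $1\in(y,t)E$, contrary to (T2).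
\end{proof}

The type of a test datum is a list of integers and does not refer to the characteristic. So the inequality extends to characteristic $0$ once the datum has been moved to characteristic $p$. The next statement is proved in Section~\ref{sec:char0}.

\begin{proposition}\label{prop:descent}
Suppose there is a test datum in which $A$ is a regular ring containing $\mathbb Q$ and $E$ is a regular local ring of dimension two with maximal ideal $(y,t)E$. Then for some prime $p$ there is a test datum of the same type whose source is a regular ring of characteristic $p$.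
\end{proposition}

\section{Reduction to components of codimension at least two}\label{sec:reduction}

The surface of Section~\ref{sec:example} exists only if $V(I)$ has no component of codimension one, and the ideal $Z$ in (T1) will require infinite residue fields at the associated primes. We therefore isolate the following situation.

\begin{enumerate}
\item[(S)] $(R,\mathfrak m)$ is a regular local ring of dimension $d$ containing a field; $v$ is a valuation of $\operatorname{Frac}(R)$ with value group $\mathbb Z$, $v\ge0$ on $R$ and $v>0$ on $\mathfrak m$; and $I$ is a proper ideal without embedded primes whose associated primes $P_1,\dots,P_r$ satisfy $2\le\operatorname{ht}P_j\le h$ and $P_j\ne\mathfrak m$.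
\end{enumerate}

\begin{proposition}\label{prop:quant}
In situation \textup{(S)} there is an integer $M\ge1$ such that
\[
v(I)\le\frac{v(I^{(k)})}{k}\Bigl(h-\frac1M\Bigr)\qquad\text{for all }k\ge1 .
\]
\end{proposition}

The point is that $M$ does not depend on $k$, so the gap survives the infimum over $k$.

\begin{proof}[Proof of Theorem~\ref{thm:val}, assuming Proposition~\ref{prop:quant}]
Write $w=w_v(I)$. The value group of $v$ is a nonzero subgroup of $\mathbb Z$, and the assertion is homogeneous in $v$, so we may rescale and assume that it is $\mathbb Z$. The set $Q=\{x\in R:v(x)>0\}$ is a prime ideal containing $I$. Elements of $R\setminus Q$ have value $0$, so $v\ge0$ on $R_Q$, $v>0$ on $QR_Q$, and $v(JR_Q)=v(J)$ for every nonzero ideal $J$. By Lemma~\ref{lem:basic}(b), passing to $R_Q$ preserves the hypotheses and the numbers $v(I)$ and $v(I^{(k)})$. So we assume that $(R,\mathfrak m)$ is local with $v>0$ on $\mathfrak m$. The associated primes $P_1,\dots,P_r$ of $I$ are nonzero and pairwise incomparable.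

\smallskip
\noindent\emph{Case 1: some $P_j$ equals $\mathfrak m$.} Then $\mathfrak m$ is the only associated prime, so $I^{(n)}=I^n$ and $w=v(I)>0$. Since $h\ge2$, we get $v(I)<hw$.

\smallskip
\noindent\emph{Case 2: all $P_j$ have height at least $2$ and differ from $\mathfrak m$.} This is situation (S). Taking the infimum over $k$ in Proposition~\ref{prop:quant} gives $0<v(I)\le(h-\frac1M)w$. So $w>0$ and $v(I)<hw$.

\smallskip
\noindent\emph{Case 3: no $P_j$ equals $\mathfrak m$, and some $P_j$ has height $1$.} Let $P_1,\dots,P_{r'}$ be the associated primes of height one. A regular local ring is a unique factorization domain, so $P_j=(\pi_j)$ for $j\le r'$. Then $R_{P_j}$ is a discrete valuation ring, $IR_{P_j}=\pi_j^{a_j}R_{P_j}$ with $a_j\ge1$, and $I^nR_{P_j}\cap R=(\pi_j^{na_j})$. Put $f_0=\prod_{j\le r'}\pi_j^{a_j}\in\mathfrak m$; then $\bigcap_{j\le r'}(\pi_j^{na_j})=(f_0^n)$ and $v(f_0)>0$. If $r'=r$, then $I^{(n)}=(f_0^n)$, so $w=v(f_0)=v(I)$ and $v(I)<hw$ because $h\ge2$.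

Suppose $r'<r$, and let $I''=\bigcap_{i>r'}(IR_{P_i}\cap R)$. Its associated primes are the $P_i$ with $i>r'$, so $I''$ falls under Case 2, and $v(I'')<h\,w_v(I'')$. By incomparability no $\pi_j$ lies in a prime $P_i$ with $i>r'$, so $f_0\notin P_i$. Among the primary components of $I$ and of $I''$, only the one for $P_i$ survives in $R_{P_i}$, so $IR_{P_i}=I''R_{P_i}$ for $i>r'$. Hence $I^{(n)}=(f_0^n)\cap I''^{(n)}$. The ideal $I''^{(n)}$ is an intersection of $P_i$-primary ideals with $i>r'$, so $f_0$ is a nonzerodivisor modulo $I''^{(n)}$, and $(f_0^n)\cap I''^{(n)}=f_0^nI''^{(n)}$. Therefore $v(I^{(n)})=n\,v(f_0)+v(I''^{(n)})$ for all $n\ge1$. This gives $v(I)=v(f_0)+v(I'')$ and $w=v(f_0)+w_v(I'')$, and so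
\[
v(I)<h\,v(f_0)+h\,w_v(I'')=hw .\qedhere
\]
\end{proof}

\section{A surface through the valuation}\label{sec:surface}

\begin{proposition}\label{prop:surface}
In situation \textup{(S)} there are a regular local ring $B$ of dimension two with maximal ideal $(y,t)B$, a field $K$ and a local homomorphism $\beta\colon R\to B$ such that:
\begin{enumerate}
\item[(B1)] $B/yB\cong K[[t]]$, with $t$ mapping to $t$, and for $0\ne x\in R$ the image of $\beta(x)$ in $K[[t]]$ has order $v(x)$;
\item[(B2)] $y^M\in\beta(I)B$ for some $M\ge1$.
\end{enumerate}
\end{proposition}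

The valuation gives a formal curve $\gamma\colon R\to K[[t]]$. In the example this curve was a line. In general it is not embedded smoothly: for the monomial valuation with $v(x_1)=2$, $v(x_2)=3$ on $F[[x_1,x_2]]$, no element of the ring has value $1$. The remedy is to pass to the graph of $\gamma$ in the product of $\operatorname{Spec}R$ with the $t$-line. The graph is a smooth curve $\Gamma$ in a smooth space of dimension $d+1$, the preimage of $V(I)$ still has codimension at least two, and we cut by $d-1$ hypersurfaces through $\Gamma$ that are chosen to lower the dimension of this preimage each time.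

\begin{proof}
\emph{The curve.} The valuation ring $\mathcal O_v$ is a discrete valuation ring that contains $R$, hence a field. By Cohen's structure theorem its completion is $K[[t]]$, where $K$ is the residue field of $\mathcal O_v$. Let $\gamma\colon R\to\mathcal O_v\to K[[t]]$ be the composite. Then $\operatorname{ord}_t\gamma(x)=v(x)$, and $\gamma$ is local because $v>0$ on $\mathfrak m$. So $\gamma$ extends to $\hat\gamma\colon\hat R\to K[[t]]$, and $\hat R=\kappa[[x_1,\dots,x_d]]$ for a field $\kappa$, again by Cohen's theorem. Let $\alpha\colon\kappa\to K[[t]]$ be the restriction of $\hat\gamma$, and let $\gamma_i=\hat\gamma(x_i)\in tK[[t]]$.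

\smallskip
\noindent\emph{The graph.} Let $R'=K[[t,X_1,\dots,X_d]]$, a regular local ring of dimension $d+1$ with maximal ideal $\mathfrak M$. Applying $\alpha$ to coefficients defines a local homomorphism
\[
\psi\colon\hat R\to R',\qquad\sum a_\mu x^\mu\mapsto\sum\alpha(a_\mu)X^\mu .
\]
Put $Y_i=X_i-\gamma_i$ and $P_\Gamma=(Y_1,\dots,Y_d)$. The substitution $X_i\mapsto\gamma_i$ identifies $R'/P_\Gamma$ with $K[[t]]$. The composite $\hat R\to R'\to K[[t]]$ and $\hat\gamma$ are local homomorphisms that agree on $\kappa$ and on the $x_i$, so they agree on the dense subring $\kappa[x_1,\dots,x_d]$, and hence everywhere by continuity. Thus $R\to R'\to K[[t]]$ is $\gamma$. As $\gamma$ is injective and $I\ne0$, we have $IR'\not\subseteq P_\Gamma$.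

\smallskip
\noindent\emph{Codimension two.} By the local criterion of flatness, a local homomorphism of Noetherian local rings $\hat R\to R'$ is flat if $\operatorname{Tor}_1^{\hat R}(\kappa,R')=0$. The Koszul complex on $x_1,\dots,x_d$ resolves $\kappa$, so this module is the Koszul homology $H_1(X_1,\dots,X_d;R')$, which vanishes because $X_1,\dots,X_d$ is a regular sequence. So $\psi$ is flat, and so is $R\to\hat R\to R'$. Flat maps satisfy going-down, whence $\operatorname{ht}\mathfrak q\ge\operatorname{ht}(\mathfrak q\cap R)$ for every prime $\mathfrak q$ of $R'$. If $\mathfrak q\supseteq IR'$, then $\mathfrak q\cap R$ contains some $P_j$ and has height at least $2$. Therefore $\dim R'/IR'\le d-1$. This is the one place where $\operatorname{ht}P_j\ge2$ is used.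

\smallskip
\noindent\emph{Cutting down.} We construct $Y'_j\in Y_j+\mathfrak MP_\Gamma$ for $1\le j\le d-1$ such that the ideals $\mathfrak a_j=IR'+(Y'_1,\dots,Y'_j)$ satisfy $\dim R'/\mathfrak a_j\le d-1-j$. The condition $Y'_j\equiv Y_j$ modulo $\mathfrak MP_\Gamma$ keeps the hypersurfaces transversal and makes them contain $\Gamma$. For $\mathfrak a_0=IR'$ the bound was just proved. Let $1\le j\le d-1$ and suppose $\dim R'/\mathfrak a_{j-1}\le d-j$. Let $\mathcal S$ be the set of primes $\mathfrak q\supseteq\mathfrak a_{j-1}$ with $\dim R'/\mathfrak q=d-j$. They are minimal over $\mathfrak a_{j-1}$, so $\mathcal S$ is finite and its elements are pairwise incomparable. Since $d-j\ge1$, we have $\mathfrak M\notin\mathcal S$. The only primes containing $P_\Gamma$ are $P_\Gamma$ and $\mathfrak M$, and $P_\Gamma\notin\mathcal S$ because $IR'\not\subseteq P_\Gamma$. So no $\mathfrak q\in\mathcal S$ contains $\mathfrak M$ or $P_\Gamma$. Let $\mathcal S_1=\{\mathfrak q\in\mathcal S:Y_j\in\mathfrak q\}$ and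
\[
\mathfrak b=\mathfrak MP_\Gamma\cdot\prod_{\mathfrak q\in\mathcal S\setminus\mathcal S_1}\mathfrak q .
\]
A prime in $\mathcal S_1$ contains none of the factors, so it does not contain $\mathfrak b$. By prime avoidance there is $u\in\mathfrak b$ outside every prime of $\mathcal S_1$. Put $Y'_j=Y_j+u$. A prime in $\mathcal S_1$ contains $Y_j$ but not $u$, and a prime in $\mathcal S\setminus\mathcal S_1$ contains $u$ but not $Y_j$. So $Y'_j$ lies in no prime of $\mathcal S$, and every prime $\mathfrak q\supseteq\mathfrak a_j$ has $\dim R'/\mathfrak q\le d-j-1$.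

\smallskip
\noindent\emph{The surface.} The elements $Y'_1,\dots,Y'_{d-1},Y_d$ generate $P_\Gamma$ modulo $\mathfrak MP_\Gamma$, so they generate $P_\Gamma$ by Nakayama's lemma. Since $\gamma_i\in tK[[t]]$, we have $\mathfrak M=(t)+P_\Gamma$. So $t,Y'_1,\dots,Y'_{d-1},Y_d$ are $d+1$ generators of $\mathfrak M$, a regular system of parameters of $R'$. Let $B=R'/(Y'_1,\dots,Y'_{d-1})$, let $y$ be the image of $Y_d$, and let $\beta$ be the composite $R\to R'\to B$. Then $B$ is regular local of dimension two with maximal ideal $(y,t)B$, and $B/yB=R'/P_\Gamma=K[[t]]$ with $R\to B/yB$ equal to $\gamma$. This is (B1). Finally $B/\beta(I)B=R'/\mathfrak a_{d-1}$ has dimension at most $0$, so $\beta(I)B$ contains a power of the maximal ideal, and (B2) follows.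
\end{proof}

\section{The test datum of a symbolic power}\label{sec:datum}

It remains to produce $Z$ and $c$. An ideal $Z\subseteq J$ is a \emph{reduction} of $J$ if $J^{s+1}=ZJ^s$ for some $s$; the equality then holds for all larger $s$, as one sees by multiplying by $J$. By Northcott--Rees, in a Noetherian local ring of dimension $n$ with infinite residue field, every ideal primary to the maximal ideal has a reduction generated by $n$ elements. This is how the bound $h$ on the heights enters. We need one set of $h$ elements that works at all $P_j$ simultaneously.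

\begin{lemma}\label{lem:Z}
In situation \textup{(S)} let $W=R\setminus\bigcup_jP_j$. There are $z_1,\dots,z_h\in I$ and $s\ge0$ such that $Z=(z_1,\dots,z_h)$ satisfies $I^{s+1}R_W=ZI^sR_W$.
\end{lemma}

\begin{proof}
The ring $R_W$ is semilocal with maximal ideals $P_jR_W$, and its localizations at them are the rings $R_{P_j}$. The residue field $\operatorname{Frac}(R/P_j)$ is infinite: $R/P_j$ is a domain and not a field, because $P_j\ne\mathfrak m$, while finite domains are fields. The ideal $IR_{P_j}$ is primary to the maximal ideal and $\dim R_{P_j}\le h$. So it has a reduction $Z_j=(z_{j1},\dots,z_{jh})$, where we add zeros to the list of generators if necessary. By the Chinese remainder theorem for the $R_W$-module $IR_W$,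
\[
IR_W\Big/\Bigl(\bigcap_jP_jR_W\Bigr)IR_W\ \cong\ \bigoplus_jIR_{P_j}/P_jIR_{P_j}.
\]
So there are $z_1,\dots,z_h\in IR_W$ with $z_i\equiv z_{ji}$ modulo $P_jIR_{P_j}$ for all $i,j$. Let $Z'\subseteq R_W$ be the ideal they generate. Choose $s$ with $I^{s+1}R_{P_j}=Z_jI^s R_{P_j}$ for all $j$. In $R_{P_j}$ we have $Z_j\subseteq Z'R_{P_j}+P_jIR_{P_j}$, so $I^{s+1}R_{P_j}\subseteq Z'I^sR_{P_j}+P_jI^{s+1}R_{P_j}$, and $I^{s+1}R_{P_j}=Z'I^sR_{P_j}$ by Nakayama's lemma. Ideals of $R_W$ that agree at all maximal ideals are equal, so $I^{s+1}R_W=Z'I^sR_W$. Finally, multiplying each $z_i$ by an element of $W$ moves it into $I$ and does not change $Z'$.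
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:quant}]
Let $B,\beta,y,t,M$ be as in Proposition~\ref{prop:surface} and $W,Z,s$ as in Lemma~\ref{lem:Z}; none of them depends on $k$. Fix $k\ge1$. Put $N=v(I)\ge1$ and $e=v(I^{(k)})$, and choose $f\in I^{(k)}$ with $v(f)=e$. We have $f\in I^kR_{P_j}$ for all $j$, hence $f\in I^kR_W$. Since $I^{s+1}$ is finitely generated, clearing denominators gives $c\in W$ with $cf\in I^k$ and $cI^{s+1}\subseteq ZI^s$. We claim that this is a test datum of type $(h,k,s,e,N,M)$ with $A=R$ and $E=B$.

Condition (T1) has just been arranged. Condition (T2) holds because $B$ and $B/yB=K[[t]]$ are domains, $y\ne0$, and $(y,t)B$ is the maximal ideal. By (B1) the image of $\beta(f)$ in $K[[t]]$ is $t^e$ times a unit, and any lift of this unit to the local ring $B$ is a unit; this is (T3). Condition (T4) is (B2). Since $c$ lies in no associated prime of $I$, it is a nonzerodivisor on $R/I$, so $I:c^{2h+1}=I$. By (B1) every element of $\beta(I)$ has image in $t^NK[[t]]$, so $\beta(I)\subseteq(t^N,y)B$, which is (T5).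

If $R$ has characteristic $p>0$, Lemma~\ref{lem:key} applies directly. Otherwise $R$ contains $\mathbb Q$, and it applies to the test datum of the same type given by Proposition~\ref{prop:descent}. In both cases $N\le\frac ek(h-\frac1M)$, which is the assertion.
\end{proof}

\section{Reduction to characteristic $p$}\label{sec:char0}

We prove Proposition~\ref{prop:descent}. To reduce modulo $p$ we need rings of finite type over $\mathbb Z$, and the source ring must remain regular so that Kunz's theorem applies. Finitely generated subalgebras of $A$ need not be regular. N\'eron--Popescu desingularization provides smooth models instead, at the price that they map to $A$ without being subrings.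

A homomorphism of Noetherian rings is \emph{regular} if it is flat with geometrically regular fibers. If $\Lambda$ is a regular ring containing $\mathbb Q$, then $\mathbb Q\to\Lambda$ is regular: finite extensions $L/\mathbb Q$ are separable, so $\Lambda\otimes_{\mathbb Q}L$ is \'etale over $\Lambda$ and hence regular. The desingularization theorem (Popescu; Swan; \cite[Tag 07GC]{Stacks}) then says that $\Lambda$ is a filtered colimit of smooth, in particular finitely presented, $\mathbb Q$-algebras $\Lambda_i$. We use two properties of filtered colimits. Finitely many elements of $\Lambda$ that satisfy finitely many polynomial identities lift to some $\Lambda_i$ in which the identities hold. And every map from a finitely presented $\mathbb Q$-algebra to $\Lambda$ factors through some $\Lambda_i$. Lifts are denoted by the same letters as the original elements.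

Conditions (T1), (T3), (T4) are given by identities and pass to any model. Conditions (T2) and (T5) involve nonzerodivisors and a colon ideal, that is, injectivity of maps, and these need an argument at each stage.

\begin{proof}[Proof of Proposition~\ref{prop:descent}]
Both $A$ and $E$ are regular and contain $\mathbb Q$, so both are filtered colimits of smooth $\mathbb Q$-algebras.

\smallskip
\noindent\emph{Step 1: a smooth model of $A$.} Let $I=(g_1,\dots,g_\sigma)$, and write $g^\mu$ for the monomial with exponent vector $\mu$. By (T1) there are identities in $A$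
\begin{equation}\label{eq:idA}
z_i=\sum_jr_{ij}g_j,\qquad cf=\sum_{|\mu|=k}r_\mu g^\mu,\qquad cg^\nu=\sum_{i}\sum_{|\mu|=s}r_{\nu i\mu}\,z_i\,g^\mu\quad(|\nu|=s+1).
\end{equation}
Conversely, in any ring where \eqref{eq:idA} holds, (T1) holds for the ideal generated by the $g_j$. Choose a smooth $\mathbb Q$-algebra $A_0\to A$ with lifts of all elements in \eqref{eq:idA} that satisfy \eqref{eq:idA}. Let $I_0=(g_1,\dots,g_\sigma)A_0$, and let $u_1,\dots,u_\tau$ generate the ideal $I_0:c^{2h+1}$ of the Noetherian ring $A_0$. The image of $u_i$ in $A$ lies in $I:c^{2h+1}$, so by (T5) there are $b_i,b_i'\in E$ with $\beta(u_i)=t^Nb_i+yb'_i$. The colon ideal must be computed before the model of $E$ is chosen, so that this model can contain the $b_i,b'_i$.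

\smallskip
\noindent\emph{Step 2: a smooth model of $E$.} The map $A_0\to A\to E$ factors through a smooth $\mathbb Q$-algebra $E_0\to E$ in the filtered system; we write $\beta$ also for $A_0\to E_0$. Let $y^M=\sum_j\beta(g_j)\lambda_j$ in $E$, and let $\varepsilon'=\varepsilon^{-1}$. Passing further in the system, we may assume that $y,t,\varepsilon,\varepsilon',\eta,\lambda_j,b_i,b'_i$ lift to $E_0$ and satisfy
\begin{equation}\label{eq:idE}
\beta(f)=\varepsilon t^e+y\eta,\qquad\varepsilon\varepsilon'=1,\qquad y^M=\sum_j\beta(g_j)\lambda_j,\qquad\beta(u_i)=t^Nb_i+yb'_i .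
\end{equation}
We arrange (T2) in $E_0$. Let $\mathfrak m_E=(y,t)E$, let $\mathfrak n\subset E_0$ be its preimage, a prime containing $y$ and $t$, and let $\mathcal O=(E_0)_{\mathfrak n}$. This is a regular local ring, and $E_0\to E$ extends to a local homomorphism $\mathcal O\to E$. Suppose $ry+r't\in\mathfrak n^2\mathcal O$ with $r,r'\in\mathcal O$. The image lies in $\mathfrak m_E^2$, and $y,t$ form a basis of $\mathfrak m_E/\mathfrak m_E^2$ because $\dim E=2$. So the images of $r,r'$ lie in $\mathfrak m_E$, and $r,r'\in\mathfrak n\mathcal O$. Hence $y,t$ are part of a regular system of parameters of $\mathcal O$, and in particular a regular sequence. The kernels of $y$ on $E_0$ and of $t$ on $E_0/yE_0$ are finitely generated $E_0$-modules that vanish at $\mathfrak n$, so some element of $E_0\setminus\mathfrak n$ kills both. It maps to a unit of $E$. After inverting it in $E_0$, both kernels are zero, and $(y,t)E_0$ is still a proper ideal since its image lies in $\mathfrak m_E$. So (T2) holds in $E_0$.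

\smallskip
\noindent\emph{Step 3: models over $\mathbb Z[1/a]$.} Choose presentations $A_0=\mathbb Q[U]/(\Phi)$ and $E_0=\mathbb Q[V]/(\Psi)$ with finite lists of variables $U,V$ and of polynomials $\Phi,\Psi$. Let $a\ge1$ be an integer such that $\Phi,\Psi$ have coefficients in $D=\mathbb Z[1/a]$, and put $A_D=D[U]/(\Phi)$, $E_D=D[V]/(\Psi)$. Then $A_D\otimes\mathbb Q=A_0$ and $E_D\otimes\mathbb Q=E_0$. Below we replace $a$ by a multiple finitely many times. This localizes $D$, $A_D$, $E_D$ at an integer and preserves every property obtained before. We use repeatedly that an element of $A_D$ or $E_D$ that vanishes after tensoring with $\mathbb Q$ is killed by a positive integer, and that the same holds for a finitely generated module over $A_D$ or $E_D$.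

\begin{enumerate}
\item[(i)] After enlarging $a$, the images $\beta(U)$ lift to $E_D$ and the lifts satisfy $\Phi=0$, so $\beta$ comes from a $D$-algebra map $\beta\colon A_D\to E_D$. All elements named in Steps 1 and 2 lift to $A_D$ or $E_D$, the identities \eqref{eq:idA} and \eqref{eq:idE} hold there, and $u_ic^{2h+1}\in I_D:=(g_1,\dots,g_\sigma)A_D$.
\item[(ii)] The set of primes at which $A_D$ is smooth over $D$ is open, with complement $V(J)$, say. It contains every prime lying over $(0)$: there the local ring is a $\mathbb Q$-algebra, hence flat over $D$, and the fiber $A_0$ is smooth over $\mathbb Q$. So $JA_0=A_0$, and $J$ contains a positive integer. After enlarging $a$, the ring $A_D$ is smooth over $D$.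
\item[(iii)] Consider the sequences
\begin{gather*}
0\to A_D/(u_1,\dots,u_\tau)\xrightarrow{\,c^{2h+1}\,}A_D/I_D\to A_D/(I_D,c^{2h+1})\to0,\\
0\to E_D\xrightarrow{\,y\,}E_D\to E_D/(y)\to0,\qquad0\to E_D/(y)\xrightarrow{\,t\,}E_D/(y)\to E_D/(y,t)\to0 .
\end{gather*}
The first map is well defined by (i), and exactness can fail only at the left. The three kernels are finitely generated and vanish after tensoring with $\mathbb Q$, because $(u_1,\dots,u_\tau)A_0=I_0:c^{2h+1}$ and (T2) holds in $E_0$. After enlarging $a$, the sequences are exact.
\item[(iv)] Generic freeness says that a finitely generated module over a finitely generated algebra over a Noetherian domain $D$ becomes free over $D$ after inverting one nonzero element of $D$. After enlarging $a$, the right-hand terms of the three sequences are free $D$-modules. The module $E_D/(y,t)$ is nonzero because $E_0/(y,t)\ne0$.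
\end{enumerate}

\noindent\emph{Step 4: reduction modulo $p$.} Let $p$ be a prime not dividing $a$, and put $\bar A=A_D/pA_D$, $\bar E=E_D/pE_D$, $\bar I=I_D\bar A$. The ring $\bar A$ is smooth over $\mathbb F_p$ by (ii), hence regular. The right-hand terms in (iii) are flat over $D$, so the sequences stay exact after tensoring with $\mathbb F_p$. The second and third show that $y$ is a nonzerodivisor on $\bar E$ and $t$ on $\bar E/y\bar E$, and $\bar E/(y,t)\bar E\ne0$ as the reduction of a nonzero free $D$-module. This is (T2); in particular $\bar E$ and $\bar A$ are nonzero, so $\bar A$ has characteristic $p$. The first sequence gives $\bar I:c^{2h+1}=(u_1,\dots,u_\tau)\bar A$, and the last identities in \eqref{eq:idE} then give (T5). Condition (T1) follows from \eqref{eq:idA}, and (T3), (T4) from \eqref{eq:idE}. So $\bar A\to\bar E$ carries a test datum of the same type.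
\end{proof}

This completes the proof of Proposition~\ref{prop:quant}, hence of Theorem~\ref{thm:val}, and with it of Theorems~\ref{thm:main} and~\ref{thm:complements}. In particular, the question of the introduction has a negative answer.

\begin{thebibliography}{9}

\bibitem{HS}
Huneke and Swanson, \emph{Integral Closure}.

\bibitem{Stacks}
\emph{The Stacks Project}, Tag 07GC.

\bibitem{thesis}
\emph{Symbolic Powers and the Containment Problem},
\texttt{https://libraetd.lib.virginia.edu/\allowbreak downloads/\allowbreak 8k71nh59c?\allowbreak filename=\allowbreak Elo\%EF\%BF\%BD\allowbreak\%EF\%BF\%BDsa\_\allowbreak Grifo\_2018\_PhD.pdf}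

\end{thebibliography}
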